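\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{No automorphism of the lattice of r.e.\ sets modulo finite sets moves a prime strictly upward}


\begin{abstract}
Let $\mathcal E^*$ be the lattice of recursively enumerable sets modulo finite sets. An automorphism $\varphi$ of $\mathcal E^*$ acts on the prime filters $p$ of $\mathcal E^*$ by $\varphi^*(p)=\{X:\varphi(X)\in p\}$. We show that $\varphi^*(p)$ is never strictly larger and never strictly smaller than $p$. Consequently, if $\varphi^*(p)\ne p$, then some $Z\in p$ has $\varphi(Z)\cap Z$ finite. The core is a diagonalization by the recursion theorem, proved here in full: it rules out certain $\Sigma^0_3$-presented maps between the splits of two r.e.\ sets. That an upward-moving automorphism would yield such a map follows from a theorem of Cholak and Harrington and from the lifting of automorphisms to the lattice of r.e.\ sets, both of which we cite.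
\end{abstract}

\section{The question}\label{sec:question}

\subsection*{Primes of $\mathcal E^*$}

Let $\mathcal E$ be the lattice of r.e.\ subsets of $\omega$, and let $\mathcal E^*$ be its quotient modulo finite differences. We write $\subseteq^*$ and $=^*$ for inclusion and equality modulo finite sets. Then $\mathcal E^*$ is a bounded distributive lattice. A \emph{prime} is a prime filter on $\mathcal E^*$: a proper nonempty filter $p$ such that $X\cup Y\in p$ implies $X\in p$ or $Y\in p$. We regard a prime as a collection of r.e.\ sets closed under finite differences. Thus $\omega$ lies in every prime and finite sets lie in none. Ordered by inclusion and suitably topologized, the primes form the Priestley dual $(\mathcal E^*)^*$ of $\mathcal E^*$.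

An automorphism $\varphi$ of $\mathcal E^*$ acts on primes by
\[
\varphi^*(p)=\{X \text{ r.e.}:\varphi(X)\in p\},\qquad\text{so}\qquad X\in\varphi^*(p)\iff\varphi(X)\in p .
\]
Here $\varphi(X)$ stands for any representative of its class modulo finite sets. Since $\varphi$ is a lattice automorphism, $\varphi^*(p)$ is again a prime. The map $\varphi^*$ is an order-autohomeomorphism of $(\mathcal E^*)^*$ with inverse $(\varphi^{-1})^*$. The following question is posed in \cite{duality}.

\begin{quote}
\emph{Is there an automorphism $\varphi$ of $\mathcal E^*$ such that $\varphi^*(p)\supsetneq p$ for some prime $p$?}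
\end{quote}

\subsection*{What comparability of primes means}

The complemented elements of $\mathcal E^*$ are the classes of the recursive sets, so every automorphism preserves recursiveness. We write $\overline R$ for the complement of $R$. If $R$ is recursive and $p$ is a prime, then exactly one of $R,\overline R$ lies in $p$.

\begin{lemma}\label{lem:rec}
If $p\subseteq q$ are primes and $R$ is recursive, then $R\in p\iff R\in q$.
\end{lemma}

\begin{proof}
Only the direction from $q$ to $p$ needs proof. If $R\in q\setminus p$, then $\overline R\in p\subseteq q$, and so $\emptyset=R\cap\overline R\in q$, a contradiction.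
\end{proof}

Comparable primes therefore agree on recursive sets, and a set $A\in q\setminus p$ with $p\subseteq q$ is never recursive. Conversely, each nonrecursive r.e.\ set $A$ produces a strict inclusion, so strictly comparable primes do exist.

\begin{example}\label{ex:strict}
\emph{If $A$ is r.e.\ and not recursive, there are primes $p\subsetneq q$ with $A\in q\setminus p$.} Recall that in a distributive lattice a filter disjoint from an ideal extends to a prime filter disjoint from that ideal. Let $F$ be the collection of r.e.\ sets $Z$ with $A\cap X\subseteq^* Z$ for some r.e.\ $X$ such that $A\cup X=^*\omega$. Such sets $X$ are closed under intersection, so $F$ is a filter. It is proper: if $A\cap X$ is finite and $A\cup X=^*\omega$, then $\overline A=^*X$ is r.e.\ and $A$ is recursive. Let $q\supseteq F$ be a prime. It contains $A$ (take $X=\omega$). Next let $I$ be the collection of r.e.\ sets $Z$ with $Z\subseteq^*A\cup Y$ for some r.e.\ $Y\notin q$. This is an ideal because $q$ is prime. It does not contain $\omega$, because $A\cup Y=^*\omega$ implies $A\cap Y\in F$ and hence $Y\in F\subseteq q$. Let $p$ be a prime disjoint from $I$. Then $A\notin p$,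 since $A\in I$ (take $Y=\emptyset$). Every r.e.\ $Y\notin q$ is in $I$ and hence not in $p$. So $p\subseteq q$.
\end{example}

It is known (Shore) that an automorphism of $\mathcal E^*$ is determined by its action on the lattice $\mathcal R^*$ of recursive sets modulo finite sets. This makes the question delicate. If $\varphi^*(p)\supsetneq p$, then by Lemma~\ref{lem:rec} the primes $p$ and $\varphi^*(p)$ contain the same recursive sets. The action of $\varphi$ on recursive sets then fixes the ultrafilter $p\cap\mathcal R^*$, and yet $\varphi^*$ moves $p$ upward among the primes that extend this ultrafilter.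

Two simple examples show what can be expected.

\begin{example}
In other bounded distributive lattices upward motion is possible. Let $L$ be the bounded chain $\mathbb Z\cup\{-\infty,\infty\}$, and let $\varphi(x)=x+1$ with $\pm\infty$ fixed. For $n\in\mathbb Z$ and the prime filter $p_n=\{x:x\ge n\}$ we get $\varphi^*(p_n)=\{x:\varphi(x)\ge n\}=p_{n-1}\supsetneq p_n$.
\end{example}

\begin{example}\label{ex:swap}
Moving a prime to an incomparable one is easy. Let $\sigma$ exchange $2n$ and $2n+1$ for all $n$, and let $\varphi(X)=\sigma[X]$. If $p$ contains the set $Z$ of even numbers, then $\varphi^*(p)$ contains the set of odd numbers. By Lemma~\ref{lem:rec}, $p$ and $\varphi^*(p)$ are incomparable. Note that $\varphi(Z)\cap Z=\emptyset$.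
\end{example}

\subsection*{Results}

\begin{theorem}\label{thm:main}
There are no automorphism $\varphi$ of $\mathcal E^*$ and prime $p$ with $\varphi^*(p)\supsetneq p$, nor with $\varphi^*(p)\subsetneq p$. Hence $p$ and $\varphi^*(p)$ are always equal or incomparable.
\end{theorem}

It follows that a prime can be moved only as in Example~\ref{ex:swap}: it contains a set that is moved off itself, up to a finite set.

\begin{theorem}\label{thm:sharp}
For every automorphism $\varphi$ of $\mathcal E^*$ and every prime $p$, exactly one of the following holds:
\begin{enumerate}
\item[(i)] $\varphi^*(p)=p$;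
\item[(ii)] there is $Z\in p$ with $\varphi(Z)\cap Z$ finite.
\end{enumerate}
\end{theorem}

The proof that upward motion is impossible in $\mathcal E^*$ rests on effectivity. Section~\ref{sec:race} shows this in the simplest case, where $\varphi$ is given by a recursive function on indices. For an arbitrary automorphism no such function is assumed. However, by a theorem of Cholak and Harrington~\cite{CH}, an automorphism acts in a $\Delta^0_3$ way on the \emph{splits} of a given set, modulo recursive sets. Section~\ref{sec:diag} contains a diagonalization strong enough to work with such information; it is self-contained. Section~\ref{sec:auto} combines it with the theorem of Cholak and Harrington, which we use as published, and with the classical fact that automorphisms of $\mathcal E^*$ lift to $\mathcal E$. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.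

\subsection*{Recursion-theoretic conventions}

$(W_e)_{e\in\omega}$ is a standard numbering of the r.e.\ sets. It comes with uniformly recursive finite approximations $W_{e,s}$ that increase with $s$ and have union $W_e$. The map $\langle\cdot,\cdot\rangle$ is a recursive bijection $\omega^2\to\omega$. We use three textbook facts.
\begin{itemize}
\item \emph{Recursion theorem.} If $h$ is recursive, there is $e$ with $W_e=W_{h(e)}$. So, when we build an r.e.\ set uniformly in a parameter $e$, we may choose $e$ to be an index of the set built.
\item \emph{$\Pi^0_2$-completeness.} For every $\Pi^0_2$ relation $P$ there is a recursive $r$ such that $P(x)$ holds iff $W_{r(x)}$ is infinite.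
\item The graph of a function computable in $\mathbf 0''$ is $\Delta^0_3$, and in particular $\Sigma^0_3$.
\end{itemize}

\section{The race, and the recursive case}\label{sec:race}

Let $p\subsetneq q$ be primes and $A\in q\setminus p$. Then $A$ is infinite, because it is in $q$, and so it has a recursive enumeration without repetitions. Suppose the elements of $A$ and of another r.e.\ set $K$ are enumerated side by side. An element that enters both sets may reach $K$ first or $A$ first; we count a tie as a win for $K$. The next lemma says that if $K\in p$, then from the point of view of $q$ the set $K$ wins this race. The reason is that $p$ contains $K$ but not $A$. Hence $p$ must contain the set of elements that enter $K$ without having entered $A$ earlier. This set is r.e., so $q\supseteq p$ contains it too.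

\begin{lemma}[Race lemma]\label{lem:race}
Let $p\subseteq q$ be primes and $A\in q\setminus p$. Let $a(0),a(1),\dots$ be a recursive enumeration of $A$ without repetitions. Let $K=W_k$ and $K_s=W_{k,s}$ for some $k$, and put
\[
G=\{a(s):a(s)\in K_s\}.
\]
If $K\in p$, then $G\in q$.
\end{lemma}

\begin{proof}
Consider the r.e.\ sets
\[
U=\{y:\exists s\,(y\in K_s\ \text{and}\ y\notin\{a(t):t<s\})\},\qquad V=\{a(s):a(s)\notin K_s\}.
\]
First, $K\subseteq U\cup V$. An element of $K\setminus A$ is in $U$. An element $y=a(s)$ of $K\cap A$ is in $V$ if $y\notin K_s$. If $y\in K_s$, it is in $U$ with witness $s$, because $a$ has no repetitions.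

Second, $U\cap A=G$. If $a(s)\in K_s$, then $s$ witnesses $a(s)\in U$, as just seen. Conversely, if $s'$ witnesses $a(s)\in U$, then $s'\le s$, and so $a(s)\in K_{s'}\subseteq K_s$.

Now let $K\in p$. Then $U\in p$ or $V\in p$. Since $V\subseteq A\notin p$, we have $U\in p\subseteq q$. As $A\in q$, also $G=U\cap A\in q$.
\end{proof}

\begin{proposition}[The recursive case]\label{prop:recursive}
Let $\varphi$ be an automorphism of $\mathcal E^*$ for which there is a recursive $f$ with $\varphi(W_e)=^*W_{f(e)}$ for all $e$. Then $\varphi^*(p)\supsetneq p$ for no prime $p$.
\end{proposition}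

\begin{proof}
Suppose $q=\varphi^*(p)\supsetneq p$. Let $A\in q\setminus p$, enumerated as in Lemma~\ref{lem:race}. We split $A$ into two r.e.\ parts $X$ and $X'$. By the recursion theorem we may use an index $e$ of $X$ in the construction. Let $K=W_{f(e)}=^*\varphi(X)$ and $K_s=W_{f(e),s}$, and put
\[
X'=\{a(s):a(s)\in K_s\},\qquad X=\{a(s):a(s)\notin K_s\}.
\]
Thus an element is put outside $X$ if it is already in the image of $X$ when it enters $A$. Since $A=X\cup X'\in q$, one of the two parts is in $q$.

If $X\in q=\varphi^*(p)$, then $\varphi(X)\in p$, that is, $K\in p$. By the race lemma $X'\in q$. So $\emptyset=X\cap X'\in q$, a contradiction.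

If $X'\in q$, then $\varphi(X')\in p\subseteq q$. Also $K\supseteq X'$ is in $q$, that is, $\varphi(X)\in q$. So $\varphi(X)\cap\varphi(X')\in q$. But this set is finite because $X\cap X'=\emptyset$, again a contradiction.
\end{proof}

The general argument has the same two cases. The information about the image of $X$ will be weaker in two respects: it is correct only up to a recursive error set, and it is only $\Sigma^0_3$.

\section{Splits, and the diagonalization}\label{sec:diag}

The only images that the proof above used are those of the two halves of a partition of $A$. So we need effective information about $\varphi$ only on such halves. For r.e.\ $A$ let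
\[
S(A)=\{X\text{ r.e.}:X\subseteq A,\ A\setminus X\text{ r.e.}\},\qquad
R(A)=\{R\subseteq A:R\text{ recursive}\}.
\]
The elements of $S(A)$ are the \emph{splits} of $A$. They form a Boolean algebra with top element $A$, and $R(A)\subseteq S(A)$. For r.e.\ sets $X,Y$ write
\[
X=_{R(A)}Y\quad:\Longleftrightarrow\quad X\mathbin\triangle Y\subseteq^*R\text{ for some }R\in R(A).
\]
Since $R(A)$ is closed under finite unions, this is an equivalence relation. On $S(A)$ it is congruence modulo the ideal $R(A)$, so that $S(A)/R(A)$ is a Boolean algebra. To see this, it suffices to show that every $D\in S(A)$ with $D\subseteq^*R\in R(A)$ is recursive; apply this to $D=X\mathbin\triangle Y$ with $X,Y\in S(A)$. Add finitely many elements of $A$ to $R$ so that $D\subseteq R$. Then $D$ and $R\setminus D=R\cap(A\setminus D)$ are r.e., and $R$ is recursive, so $D$ is recursive.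

\begin{theorem}\label{thm:diag}
Let $p\subsetneq q$ be primes, let $A\in q\setminus p$, and let $B$ be an r.e.\ set such that no recursive subset of $B$ is in $p$. Then there is no map $\theta:S(A)\to S(B)$ with all of the following properties.
\begin{enumerate}
\item[(1)] $\theta(X)\cap\theta(A\setminus X)$ is finite for all $X\in S(A)$.
\item[(2)] If $X\in S(A)$ and $X\in q$, then $\theta(X)\in p$.
\item[(3)] There is a $\Sigma^0_3$ relation $\Gamma\subseteq\omega^2$ such that, whenever $W_e\in S(A)$, $\Gamma(e,k)$ holds for some $k$, and every $k$ with $\Gamma(e,k)$ satisfies $W_k=_{R(B)}\theta(W_e)$.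
\end{enumerate}
\end{theorem}

\begin{remark}\label{rem:hyp}
Properties (1) and (2) alone are cheap. If $B\in p$, they hold for the map with $\theta(X)=B$ when $X\in q$ and $\theta(X)=\emptyset$ otherwise, since exactly one of $X$, $A\setminus X$ is in $q$. The hypothesis on $B$ cannot be dropped. With $B=\omega$ this map also satisfies (3), with $\Gamma=\omega^2$, because any two r.e.\ sets are congruent modulo $R(\omega)$.
\end{remark}

Before the proof we explain how it deals with the two weaknesses of the information in (3).

\emph{Recursive errors.} The sets $W_k$ and $\theta(W_e)$ may differ on a recursive subset of $B$. By hypothesis and Lemma~\ref{lem:rec} such a subset is in neither $p$ nor $q$, so its complement is in both. The error can therefore be cut away. In the same way no recursive subset of $A$ is in $q$, so we may also make mistakes on a recursive subset of $A$.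

\emph{Guessing.} Since $\Gamma$ is only $\Sigma^0_3$, we cannot in general compute a correct $k$. We can only attach to each pair $n=\langle k,w\rangle$ an effective process that ``fires'' infinitely often iff $w$ witnesses $\Gamma(e,k)$. The guess to be trusted is the least $n^*$ that fires infinitely often. Suppose we decided about $a(s)$ by the least guess that fires at stage $s$. Then at the stages where $n^*$ does not fire we might listen to a wrong guess, and this could happen for infinitely many elements. Instead, an element $y=a(s)$ listens to the least guess that fires anywhere in the window $[y,s]$. If $y$ is large, this guess is $n^*$ unless $n^*$ has no firing in the window. In that case $y$ was enumerated into $A$ before the first firing of $n^*$ at or after $y$. The stage of that firing is a recursive function of $y$, so the exceptional elements form a recursive subset of $A$, where mistakes do no harm.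

\begin{proof}[Proof of Theorem~\ref{thm:diag}]
Suppose that $\theta$ and $\Gamma$ are as described.

\smallskip
\noindent\emph{Recursive subsets.} No recursive $R\subseteq A$ is in $q$. Otherwise $R\in p$ by Lemma~\ref{lem:rec}, and then $A\in p$. No recursive subset of $B$ is in $p$ by hypothesis, and hence none is in $q$, by Lemma~\ref{lem:rec}.

\smallskip
\noindent\emph{Guesses.} Let $a(0),a(1),\dots$ be a recursive enumeration of the infinite set $A$ without repetitions. By $\Pi^0_2$-completeness there is a recursive $r$ with
\[
\Gamma(e,k)\iff\exists w\;\bigl(W_{r(e,k,w)}\text{ is infinite}\bigr).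
\]
For given $e$, say that $n=\langle k,w\rangle$ \emph{fires} at stage $t$ if $t\ge n$ and $W_{r(e,k,w),t+1}\ne W_{r(e,k,w),t}$. This is decidable, and $n$ fires infinitely often iff $W_{r(e,k,w)}$ is infinite.

\smallskip
\noindent\emph{Construction.} Given $e$, we define a partition $A=X^e\sqcup X'^e$. For $y=a(s)$ let $n(y)$ be the least $n$ that fires at some stage $t$ with $y\le t\le s$, if there is one. Only numbers $n\le s$ can qualify, so from $s$ and $e$ we can decide whether $n(y)$ exists and, if so, compute it. If $n(y)=\langle k,w\rangle$ exists and $y\in W_{k,s}$, put $y$ into $X'^e$. Otherwise put $y$ into $X^e$.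

Both parts are r.e.\ uniformly in $e$. By the recursion theorem fix $e$ with $W_e=X^e$, and write $X=X^e$ and $X'=X'^e=A\setminus X$. Then $W_e=X$ and $X'$ are in $S(A)$.

\smallskip
\noindent\emph{The true guess.} By (3), $\Gamma(e,k)$ holds for some $k$, so some $n$ fires infinitely often. Let $n^*=\langle k^*,w^*\rangle$ be the least such $n$. Then $\Gamma(e,k^*)$ holds. Put $K=W_{k^*}$ and $K_s=W_{k^*,s}$. By (3) there is $R_1\in R(B)$ with
\begin{equation}\label{eq:K}
K\mathbin\triangle\theta(X)\subseteq^*R_1 .
\end{equation}
As a recursive subset of $B$, the set $R_1$ lies in neither $p$ nor $q$. So $\overline{R_1}\in p$ and $\overline{R_1}\in q$.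

\smallskip
\noindent\emph{The true guess is used off a recursive subset of $A$.} Let $F(y)$ be the least stage $\ge y$ at which $n^*$ fires. The function $F$ is total and recursive. Hence
\[
R=\{y:a(s)=y\text{ for some }s<F(y)\}
\]
is a recursive subset of $A$. So $R\notin q$ and $\overline R\in q$. Let $y=a(s)\in A\setminus R$. Then $y\le F(y)\le s$, so $n^*$ fires in the window $[y,s]$, and $n(y)\le n^*$. The finitely many $n<n^*$ fire only finitely often, so there is $t_0$ such that none of them fires at any stage $\ge t_0$. If $y\ge t_0$, it follows that $n(y)=n^*$, and then $y\in X'$ iff $y\in K_s$. With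
\[
G=\{a(s):a(s)\in K_s\}
\]
we obtain
\begin{equation}\label{eq:G}
X'\setminus R=^*G\setminus R .
\end{equation}

\smallskip
\noindent\emph{Contradiction.} Since $A=X\sqcup X'\in q$, one of the two parts is in $q$.

\emph{Case 1: $X\in q$.} By (2), $\theta(X)\in p$. Since $\overline{R_1}\in p$ and, by \eqref{eq:K}, $\theta(X)\cap\overline{R_1}\subseteq^*K$, we have $K\in p$. By the race lemma (Lemma~\ref{lem:race}), $G\in q$. Then $G\cap\overline R\in q$, and \eqref{eq:G} gives $X'\in q$. Hence $\emptyset=X\cap X'\in q$, a contradiction.

\emph{Case 2: $X'\in q$.} By (2), $\theta(X')\in p\subseteq q$. Since $X'\cap\overline R\in q$, \eqref{eq:G} gives $G\in q$, and so $K\supseteq G$ is in $q$. Since $\overline{R_1}\in q$ and, by \eqref{eq:K}, $K\cap\overline{R_1}\subseteq^*\theta(X)$, we have $\theta(X)\in q$. Hence $\theta(X)\cap\theta(X')\in q$. This set is finite by (1), a contradiction.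
\end{proof}

\section{Automorphisms}\label{sec:auto}

We now use two published theorems. The first allows us to work with actual sets instead of classes.

\begin{theorem}[Lifting; see Soare~\cite{Soare}]\label{thm:lift}
Every automorphism of $\mathcal E^*$ is induced by an automorphism of the lattice $\mathcal E$.
\end{theorem}

\begin{theorem}[Cholak--Harrington~{\cite[main theorem]{CH}}]\label{thm:CH}
Let $A$ be r.e., and let $\Phi$ be an automorphism of $\mathcal E$ with $\Phi(A)=B$. Then $S(A)/R(A)$ and $S(B)/R(B)$ are $\Delta^0_3$-isomorphic via the isomorphism induced by $\Phi$. That is, there is a function $f\le_T\mathbf 0''$ such that $W_e\in S(A)$ implies $W_{f(e)}\in S(B)$ and $W_{f(e)}=_{R(B)}\Phi(W_e)$.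
\end{theorem}

We need only the following consequence.

\begin{proposition}\label{prop:three}
Let $A$ be r.e., let $\Phi$ be an automorphism of $\mathcal E$, and let $B=\Phi(A)$. Then $\theta=\Phi\restriction S(A)$ maps $S(A)$ into $S(B)$ and has properties (1) and (3) of Theorem~\ref{thm:diag}.
\end{proposition}

\begin{proof}
If $A=X\sqcup X'$ with $X,X'$ r.e., then $\Phi(X)\cup\Phi(X')=B$ and $\Phi(X)\cap\Phi(X')=\emptyset$. So $\theta$ maps $S(A)$ into $S(B)$, and (1) holds. For (3), take $f$ from Theorem~\ref{thm:CH}, and let $\Gamma(e,k)$ hold iff $f(e)=k$. This relation is $\Sigma^0_3$ because $f\le_T\mathbf 0''$.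
\end{proof}

\begin{remark}
Property (3) does not require the isomorphism to be given on all indices of splits. Suppose it is given only on a $\mathbf 0''$-computable list of indices $s(0),s(1),\dots$ of sets $W_{s(n)}\in S(A)$ that represent all classes of $S(A)/R(A)$, by some $f\le_T\mathbf 0''$ with $W_{f(n)}=_{R(B)}\Phi(W_{s(n)})$. Then let
\[
\Gamma(e,k)\ :\Longleftrightarrow\ \exists n\,\bigl(W_e=_{R(A)}W_{s(n)}\ \text{and}\ k=f(n)\bigr).
\]
\emph{$\Gamma$ is $\Sigma^0_3$.} We have $W_i=_{R(A)}W_j$ iff there are $u,v$ such that $W_u\cup W_v=\omega$, $W_u\cap W_v=\emptyset$, $W_u\subseteq A$, $W_i\subseteq^*W_j\cup W_u$ and $W_j\subseteq^*W_i\cup W_u$. The first three conditions are $\Pi^0_2$ and the last two are $\Sigma^0_3$. The graphs of $s$ and $f$ are $\Sigma^0_3$ as well.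

\emph{$\Gamma$ is correct.} If $W_e\in S(A)$, some $n$ has $W_e=_{R(A)}W_{s(n)}$, so $\Gamma(e,k)$ holds for some $k$. Note that $\Phi$ preserves finiteness (an r.e.\ set is finite iff it has only finitely many r.e.\ subsets) and recursiveness (the recursive sets are the complemented elements of $\mathcal E$). Hence $X\mathbin\triangle Y\subseteq^*R\in R(A)$, that is, $X\subseteq^*Y\cup R$ and $Y\subseteq^*X\cup R$, implies $\Phi(X)\mathbin\triangle\Phi(Y)\subseteq^*\Phi(R)\in R(B)$. So for every $n$ as in the definition of $\Gamma(e,k)$ we have $W_k=W_{f(n)}=_{R(B)}\Phi(W_{s(n)})=_{R(B)}\Phi(W_e)$.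
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $q=\varphi^*(p)\supsetneq p$. By Theorem~\ref{thm:lift}, let $\Phi$ be an automorphism of $\mathcal E$ that induces $\varphi$. Choose $A\in q\setminus p$ and put $B=\Phi(A)$. We show that $B$ satisfies the hypothesis of Theorem~\ref{thm:diag} and that $\theta=\Phi\restriction S(A)$ has all three properties excluded there.

\emph{No recursive $R\subseteq B$ is in $p$.} Suppose $R$ is one. Then $\Phi^{-1}(R)$ is a recursive subset of $A$. It lies in $\varphi^*(p)=q$ because $\Phi(\Phi^{-1}(R))=R\in p$. By Lemma~\ref{lem:rec}, $\Phi^{-1}(R)\in p$, and so $A\in p$, a contradiction.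

\emph{The map $\theta$.} By Proposition~\ref{prop:three}, $\theta$ maps $S(A)$ into $S(B)$, and (1) and (3) hold. Property (2) holds because $X\in q=\varphi^*(p)$ means $\Phi(X)\in p$.

This contradicts Theorem~\ref{thm:diag}, so $\varphi^*(p)\supsetneq p$ is impossible. Finally, suppose $p'=\varphi^*(p)\subsetneq p$. Then $(\varphi^{-1})^*(p')=p\supsetneq p'$, which contradicts what has just been proved, applied to $\varphi^{-1}$ and $p'$.
\end{proof}

\begin{remark}
If there is $f\le_T\mathbf 0''$ with $\varphi(W_e)=^*W_{f(e)}$ for all $e$, then (3) holds with $\Gamma(e,k):\Leftrightarrow f(e)=k$, since a finite difference is $\subseteq^*\emptyset\in R(B)$. For such automorphisms Theorem~\ref{thm:CH} is not needed.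
\end{remark}

\section{Moved primes contain a set that is moved off itself}\label{sec:sharp}

Recall the reduction principle: for r.e.\ $X,Y$ there are disjoint r.e.\ sets $X_1\subseteq X$ and $Y_1\subseteq Y$ with $X_1\cup Y_1=X\cup Y$. (Put an element into $X_1$ if it is enumerated into $X$ no later than into $Y$, and into $Y_1$ if it is enumerated into $Y$ strictly earlier. An element that is never enumerated into one of the two sets counts as enumerated there last.)

\begin{lemma}\label{lem:sep}
If $p,p'$ are incomparable primes, there are disjoint r.e.\ sets $U\in p$ and $V\in p'$.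
\end{lemma}

\begin{proof}
Take $X\in p\setminus p'$ and $Y\in p'\setminus p$, and reduce them to $X_1,Y_1$. Since $X_1\cup Y_1=X\cup Y\in p$ and $Y_1\subseteq Y\notin p$, we have $X_1\in p$. Since $X_1\cup Y_1\in p'$ and $X_1\subseteq X\notin p'$, we have $Y_1\in p'$. Let $U=X_1$ and $V=Y_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose (i) holds, and let $Z\in p=\varphi^*(p)$. Then $\varphi(Z)\in p$, so $\varphi(Z)\cap Z\in p$ is infinite. Hence (ii) fails.

Suppose (i) fails. By Theorem~\ref{thm:main}, $p$ and $p'=\varphi^*(p)$ are incomparable. Take disjoint r.e.\ sets $U\in p$ and $V\in p'$ by Lemma~\ref{lem:sep}. Then $\varphi(V)\in p$, and so $Z=U\cap\varphi(V)$ is in $p$. Since $\varphi^{-1}(Z)\subseteq^*V$ and $Z\subseteq U$, the set $\varphi^{-1}(Z)\cap Z$ is finite. Applying $\varphi$, we see that $Z\cap\varphi(Z)$ is finite, so (ii) holds.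
\end{proof}

\begin{thebibliography}{9}

\bibitem{CH}
P.~Cholak and L.~A.~Harrington,
\emph{Isomorphisms of splits of computably enumerable sets},
J. Symbolic Logic \textbf{68} (2003), 1044--1064.

\bibitem{duality}
\emph{Duality, non-standard elements, and dynamic properties of r.e.\ sets},
\url{http://dspace.library.uu.nl/bitstream/handle/1874/275868/preprint309.pdf?sequence=3&isAllowed=y}.

\bibitem{Soare}
R.~I.~Soare,
\emph{Automorphisms of the lattice of recursively enumerable sets I: maximal sets},
Ann. of Math. \textbf{100} (1974).

\end{thebibliography}

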